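# Representations that climb an ordinal, and a localizing subcategory without coreflections

## 1. The representations $A_\kappa$ of a five-arrow quiver

Fix a field $k$, for instance $k=\mathbb F_2$, and write $R=k[x]$. Let $Q$ be the quiver with three vertices $v,u,w$ and five arrows
$$a,b:v\to w,\qquad i,t:u\to w,\qquad x:w\to w .$$
Let $\Lambda=kQ$ be its path algebra. A left $\Lambda$-module is a representation $N=(N_v,N_u,N_w;a,b,i,t,x)$: three vector spaces and five linear maps. The loop $x$ makes $N_w$ an $R$-module. A homomorphism $f:N\to N'$ consists of linear maps $f_v,f_u,f_w$ commuting with all arrows; in particular $f_w$ is $R$-linear. We often write $f(y)$ without naming the vertex.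

**Notation.** For a set $S$, $R^S$ is the product and $R^{(S)}\subseteq R^S$ the submodule of finitely supported functions. For $T\subseteq S$ we regard $R^T\subseteq R^S$ by extending functions by zero. We write $\delta_s$ for the indicator function of $\{s\}$ and $\chi_T$ for that of $T$; in $R^\omega$ we write $e_n=\delta_n$. An ordinal is the set of smaller ordinals, so $\chi_\alpha=\chi_{[0,\alpha)}$.

**Definition of $A_\kappa$.** For an ordinal $\kappa\ge 2$ let
$$(A_\kappa)_v=k\cdot v,\qquad (A_\kappa)_u=\bigoplus_{1\le\alpha<\kappa}k\,e_\alpha,\qquad (A_\kappa)_w=R^\kappa,$$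
$$a(v)=\delta_0,\qquad b(v)=\chi_\kappa,\qquad i(e_\alpha)=\delta_\alpha,\qquad t(e_\alpha)=\chi_\alpha .$$
Let also $X=(0,0,R)$.

(The letters $e_\alpha$ at the vertex $u$ and $e_n=\delta_n$ in $R^\omega$ never meet in one argument.)

Read the arrows as instructions. The arrow $a$ places the first point $\delta_0$. The arrow $t$ attaches a label $e_\alpha$ to the initial segment $[0,\alpha)$, and $i$ turns this label into the next point $\delta_\alpha$. The arrow $b$ announces that the climb has ended: everything is now $[0,\kappa)$.

Let us watch this on the smallest cases. In $A_2$ the space at $w$ is $R^2$ and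
$$a(v)=(1,0),\quad b(v)=(1,1),\quad i(e_1)=(0,1),\quad t(e_1)=(1,0).$$
In $A_3$ it is $R^3$ and
$$a(v)=(1,0,0),\quad b(v)=(1,1,1),\quad i(e_1)=(0,1,0),\quad i(e_2)=(0,0,1),\quad t(e_1)=(1,0,0),\quad t(e_2)=(1,1,0).$$

Let $f:A_2\to A_3$, with $f(v)=cv$. Then $f(\delta_0)=f(a(v))=c\delta_0$. Since $\chi_1=\delta_0$, we get $t f(e_1)=f(\chi_1)=c\delta_0=t(ce_1)$; as $t$ is injective, $f(e_1)=ce_1$, and so $f(\delta_1)=c\delta_1$. Now $b$ demands $f(1,1)=c(1,1,1)$, while we have computed $f(1,1)=c(1,1,0)$. Hence $c=0$, and so $f=0$.

Let $f:A_3\to A_2$, with $f(v)=cv$. As before $f(\delta_0)=c\delta_0$, $f(e_1)=ce_1$, $f(\delta_1)=c\delta_1$. Then $tf(e_2)=f(\chi_2)=c(1,1)$, but in $A_2$ the image of $t$ is $k(1,0)$. Hence $c=0$, so $tf(e_2)=0$, $f(e_2)=0$, $f(\delta_2)=0$, and $f=0$.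

So $A_2$ and $A_3$ are orthogonal, and the mechanism is visible: the scalar $c=f(v)$ is carried up step by step, and a mismatch of heights forces $c=0$. For infinite $\kappa$ a new step appears. To pass $\omega$ we know $f(\delta_n)$ for all $n<\omega$, and we must conclude something about $f(\chi_\omega)$. A linear map on an infinite product is not in general determined by its values on the $\delta_n$. The use of $R=k[x]$ at the vertex $w$, and the role of measurable cardinals, both come from this one step.

## 2. Localizing subcategories, coreflections, and measurable cardinals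

What are the $A_\kappa$ for? They generate a localizing subcategory which, in a world without measurable cardinals, has no right adjoint to its inclusion. Here are the terms.

A model category is assumed to have all small limits and colimits and functorial factorizations. It is *combinatorial* if it is cofibrantly generated and its underlying category is locally presentable. A pointed model category $\mathcal M$ is *stable* if suspension is invertible on $\operatorname{Ho}\mathcal M$; then $\operatorname{Ho}\mathcal M$ is triangulated. Our example is $\mathcal M=\mathrm{Ch}(\Lambda)$, the unbounded complexes of $\Lambda$-modules with the projective model structure (Hovey, *Model Categories*, Thm 2.3.11). It is cofibrantly generated on a locally presentable category, hence combinatorial; it is stable because suspension is the shift; and $\operatorname{Ho}\mathcal M=D(\Lambda)$. For complexes $C,E$, the statement $\mathrm{RHom}(C,E)=0$ means $\mathrm{Hom}_{D(\Lambda)}(C,E[n])=0$ for all $n\in\mathbb Z$. For modules $N,N'$ one has $\mathrm{Hom}_{D(\Lambda)}(N,N'[n])=\mathrm{Ext}^n_\Lambda(N,N')$, which is $0$ for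 $n<0$.

**Definition (localizing).** A localizing subcategory of a triangulated category $\mathcal T$ is a full subcategory, closed under isomorphisms, that is triangulated and closed under retracts and under all set-indexed coproducts existing in $\mathcal T$.

**Definition (coreflective).** A full subcategory $\mathcal A\subseteq\mathcal C$ is coreflective if the inclusion has a right adjoint. The counit then gives for every $Y\in\mathcal C$ a map $\varepsilon:C\to Y$ with $C\in\mathcal A$ through which every map from an object of $\mathcal A$ to $Y$ factors uniquely, a *coreflection* of $Y$.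

**Example.** In $D(R)$ let $\mathcal A$ consist of the complexes $C$ with $C[x^{-1}]$ acyclic. Inverting $x$ is exact and commutes with coproducts, so $\mathcal A$ is localizing. For a complex $Y$ let $F\to Y\to Y[x^{-1}]\to F[1]$ be a triangle. Then $F[x^{-1}]=0$, so $F\in\mathcal A$. If $C\in\mathcal A$, then $\mathrm{RHom}_R(C,Y[x^{-1}])=\mathrm{RHom}_{R[x^{-1}]}(C[x^{-1}],Y[x^{-1}])=0$. Hence $\mathrm{Hom}(C,F)\to\mathrm{Hom}(C,Y)$ is bijective, $F\to Y$ is a coreflection, and $\mathcal A$ is coreflective.

Must every localizing subcategory be coreflective? The answer is tied to set theory. Among the statements that cannot be proved in ZFC, are believed to be consistent with it, and whose negations are consistent with it, there are the existence of strongly inaccessible cardinals, the existence of measurable cardinals, Vopěnka's Principle VP (the category of ordinals cannot be fully embedded into the category of graphs), and the Weak Vopěnka Principle WVP (the same for the opposite of the category of ordinals). Casacuberta, Gutiérrez and Rosický proved that under VP every localizing subcategory of $\operatorname{Ho}\mathcal M$,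 for $\mathcal M$ stable combinatorial, is coreflective. The problem, from "Homotopy localization with respect to proper classes of maps" (http://park.itc.u-tokyo.ac.jp/MSF/topology/conference/GHC/data/Casacuberta.pdf), is to find, under the negation of some such large-cardinal principle $P$, an explicit $\mathcal M$ and an explicit localizing subcategory of $\operatorname{Ho}\mathcal M$ that is not coreflective. A nonconstructive argument that a counterexample must exist is not enough. Here $P$ will be "there exists a measurable cardinal".

**Definition (ultrafilters, measurability).** An ultrafilter $U$ on a set $S$ is *nonprincipal* if no singleton belongs to it, and $\lambda$-*complete* if the intersection of fewer than $\lambda$ members belongs to it; *countably complete* means that countable intersections of members are members. An uncountable cardinal $\lambda$ is *measurable* if it carries a nonprincipal $\lambda$-complete ultrafilter.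

For instance, a nonprincipal ultrafilter on $\omega$ is never countably complete, because $\omega$ is a countable union of singletons, and the complements of these singletons are members with empty intersection.

Let $\mathfrak m$ denote the least measurable cardinal. If there is none, put $\mathfrak m=\infty$, and then "$<\mathfrak m$" is no restriction. Classes are definable classes, with parameters.

**Definition of $\mathcal L_I$.** For a class $I$ of ordinals $\ge 2$, let $\mathcal L_I\subseteq D(\Lambda)$ consist of those $C$ for which there is an ordinal $\mu$ such that for all $E\in D(\Lambda)$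
$$\big(\mathrm{RHom}(A_\lambda,E)=0\ \text{ for all }\lambda\in I\cap\mu\big)\ \Longrightarrow\ \mathrm{RHom}(C,E)=0. \tag{1}$$
Let $\mathcal L=\mathcal L_{\{\kappa\ge 2\}}$.

**$\mathcal L_I$ is localizing.** If $\mu$ works in (1) for $C$, so does every larger ordinal, because the hypothesis in (1) becomes stronger. Isomorphisms, shifts and retracts keep the same witness $\mu$. In a triangle, two of whose objects have witnesses $\mu_1,\mu_2$, the third has witness $\max(\mu_1,\mu_2)$, by the long exact sequence of $\mathrm{Hom}(-,E[n])$. For a family $(C_j)_{j}$ indexed by a set, let $\mu$ be the supremum of the least witnesses of the $C_j$; since $\mathrm{RHom}(\bigoplus_j C_j,E)=\prod_j\mathrm{RHom}(C_j,E)$, this $\mu$ is a witness for $\bigoplus_j C_j$. Finally $A_\lambda\in\mathcal L_I$ for every $\lambda\in I$, with witness $\mu=\lambda+1$.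

**Remark (not used below).** $\mathcal L_I$ is the smallest localizing subcategory containing the $A_\lambda$, $\lambda\in I$. For a set $J$ of objects of a well generated triangulated category, such as $D(\Lambda)$, the localizing subcategory $\mathrm{Loc}(J)$ is coreflective (Neeman; Krause). Write $J^\perp$ for the class of $E$ with $\mathrm{RHom}(A,E)=0$ for all $A\in J$. Suppose $\mathrm{RHom}(C,E)=0$ for all $E\in J^\perp$, and let $\Gamma C\to C\to C'\to$ be the localization triangle. Then $C'\in J^\perp$, so $C\to C'$ is zero and $C$ is a retract of $\Gamma C\in\mathrm{Loc}(J)$. Apply this to $J=\{A_\lambda:\lambda\in I\cap\mu\}$.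

**Theorem A (ZFC + no measurable cardinals).** $\mathcal L$ is a localizing subcategory of $D(\Lambda)$ that is not coreflective; the object $X[1]$ has no coreflection.

**Theorem B (ZFC + no measurable cardinals).** For classes $I,I'$ of ordinals $\ge2$: (i) $\mathcal L_I=\mathcal L_{I'}$ if and only if $I=I'$; (ii) $\mathcal L_I$ is coreflective if and only if $I$ is a set.

**Theorem C (ZFC).** (i) For sets $I\ne I'$ of ordinals in $[2,\mathfrak m)$, $\mathcal L_I\ne\mathcal L_{I'}$. (ii) If $\mathfrak m$ exists and $|k|<\mathfrak m$, then for $\kappa\ge2$: $\mathrm{Hom}(A_\kappa,X)=0\iff\kappa<\mathfrak m$.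

Theorem A answers the problem; B and C are supplements.

## 3. A coreflection tested against one orthogonal object

We first reduce Theorem A to a statement about modules. For this we need to compute $\mathrm{Ext}$ over $\Lambda$.

**Lemma 1 (standard resolution).** Let $K=k^3$ be the span of the trivial paths and $B$ the $K$-bimodule spanned by the arrows, so that $\Lambda=\bigoplus_{n\ge0}B^{\otimes_K n}$. For every $\Lambda$-module $N$ the sequence
$$0\to\Lambda\otimes_KB\otimes_KN\to\Lambda\otimes_KN\to N\to0,\qquad \lambda\otimes\beta\otimes y\mapsto\lambda\beta\otimes y-\lambda\otimes\beta y, \tag{2}$$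
whose second map is multiplication, is a projective resolution. Its terms are direct sums of modules $\Lambda e_p$, with $e_p$ the trivial path at the vertex $p$; the first has at most $5\dim_kN$ summands, the second $\dim_kN$. Hence $\mathrm{Ext}^{\ge2}_\Lambda=0$, and
$$\mathrm{Ext}^1(N,N')=\mathrm{coker}\Big(\bigoplus_p\mathrm{Hom}_k(N_p,N'_p)\to\bigoplus_{\alpha:p\to q}\mathrm{Hom}_k(N_p,N'_q)\Big),\quad (f_p)\mapsto(f_q\alpha-\alpha f_p). \tag{3}$$

*Proof.* The composite of the two maps is zero, and multiplication is onto. For injectivity, let $z\ne0$ have top component $z_n\in B^{\otimes n}\otimes_KB\otimes_KN$. The term $\lambda\beta\otimes y$ raises the degree by one and $\lambda\otimes\beta y$ keeps it. So the component of the image of $z$ in $B^{\otimes(n+1)}\otimes_KN$ is $z_n\ne0$. For exactness in the middle, modulo the image we have $\lambda\beta\otimes y\equiv\lambda\otimes\beta y$, so every element of $\Lambda\otimes_KN$ is congruent to one in $K\otimes_KN=N$, and on $K\otimes_K N$ multiplication is the identity. An element killed by multiplication is therefore congruent to $0$.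

Since $K$ is semisimple, $\Lambda\otimes_KM=\bigoplus_p\Lambda e_p\otimes_kM_p$ is projective for every $K$-module $M$, with $\dim_k M$ summands of the form $\Lambda e_p$. Moreover $B\otimes_KN=\bigoplus_{\alpha:p\to q}N_p$, where the summand for $\alpha$ sits at the vertex $q$, and its dimension is at most $5\dim_kN$.

Finally $\mathrm{Hom}_\Lambda(\Lambda\otimes_KN,N')=\mathrm{Hom}_K(N,N')$ and $\mathrm{Hom}_\Lambda(\Lambda\otimes_KB\otimes_KN,N')=\mathrm{Hom}_K(B\otimes_KN,N')$. A family $f=(f_p)$ extends to $\lambda\otimes y\mapsto\lambda f(y)$, and composing with (2) sends $1\otimes\beta\otimes y$ to $\beta f(y)-f(\beta y)$. This is the negative of the map in (3), with the same cokernel. ∎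

**Lemma 2.** $\mathrm{Ext}^1(A_\kappa,X)\ne0$ for every ordinal $\kappa\ge2$.

*Proof.* In (3) take the family $\xi$ with $\xi_a(v)=1\in R=X_w$ and all other components $0$. Suppose its class is zero. Since $X_v=X_u=0$, there is then a $k$-linear map $f:R^\kappa\to R$ with $f(\delta_0)=f(a(v))=1$ and $f(\chi_1)=f(t(e_1))=0$; the label $e_1$ exists because $\kappa\ge2$. But $\chi_1=\delta_0$, a contradiction. ∎

**Proposition 3 (test objects).** Let $J$ be a set of ordinals in $[2,\mathfrak m)$. There is a $\Lambda$-module $E_J\supseteq X$ such that:

1. $\mathrm{RHom}(A_\lambda,E_J)=0$ for all $\lambda\in J$;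
2. for every $\kappa\notin J$ with $2\le\kappa<\mathfrak m$, the map $\mathrm{Ext}^1(A_\kappa,X)\to\mathrm{Ext}^1(A_\kappa,E_J)$ is injective.

Sections 4 to 7 are devoted to Proposition 3. Granting it, the main theorem is short.

**Proof of Theorem A from Proposition 3.** Assume there are no measurable cardinals, so $\mathfrak m=\infty$ and Proposition 3 applies to every set $J$ of ordinals $\ge2$ and every $\kappa\ge 2$ outside it. We know that $\mathcal L$ is localizing. Suppose there were $\varepsilon:C\to X[1]$ with $C\in\mathcal L$ through which every map from an object of $\mathcal L$ to $X[1]$ factors; uniqueness of the factorization is not needed. If the inclusion had a right adjoint, the counit at $X[1]$ would be such a map.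

The object $C$ has been built from a mere set of the $A_\lambda$, and this is what the definition (1) records. Choose $\mu$ as in (1) for $C$, put $J=\{\lambda:2\le\lambda<\mu\}$ and $E=E_J$. By Proposition 3(1) the hypothesis of (1) holds for $E$, so $\mathrm{RHom}(C,E)=0$. Hence the composite $C\xrightarrow{\varepsilon}X[1]\to E[1]$ is zero.

Now take an ordinal $\kappa\ge\max(\mu,2)$. By Lemma 2 there is a nonzero $f\in\mathrm{Ext}^1(A_\kappa,X)=\mathrm{Hom}_{D(\Lambda)}(A_\kappa,X[1])$. Since $A_\kappa\in\mathcal L$, $f$ factors through $\varepsilon$. So the image of $f$ in $\mathrm{Hom}_{D(\Lambda)}(A_\kappa,E[1])=\mathrm{Ext}^1(A_\kappa,E)$ is zero. As $\kappa\notin J$, this contradicts Proposition 3(2). $\blacksquare$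

How does one make $E_J$? The natural approach is to start from $X$ and attach cells: whenever there is a nonzero class in $\mathrm{Ext}^1(A_\lambda,E)$ with $\lambda\in J$, form an extension of $A_\lambda$ by $E$ that kills it, and repeat transfinitely. Two things can go wrong.

First, we must not kill classes from $A_\kappa$. The kernel of $\mathrm{Ext}^1(A_\kappa,X)\to\mathrm{Ext}^1(A_\kappa,E)$ is the image of $\mathrm{Hom}(A_\kappa,E/X)$, where $E/X$ is an iterated extension of $A_\lambda$'s, $\lambda\in J$. So we want $\mathrm{Hom}(A_\kappa,A_\lambda)=0$ for $\kappa\neq\lambda$, and we want this vanishing to survive transfinite extensions. Second, attaching cells must not create new maps $A_\lambda\to E$. Such a map would have to be killed by a cell $A_\lambda[1]$, and then the kernel of $\mathrm{Hom}(A_\kappa,E[1])\to\mathrm{Hom}(A_\kappa,E'[1])$, with $E'$ the cone, would be the image of $\mathrm{Hom}(A_\kappa,A_\lambda[1])=\mathrm{Ext}^1(A_\kappa,A_\lambda)$, about which we have no information. So we also want $\mathrm{Hom}(A_\lambda,X)=0$ and $\mathrm{End}(A_\lambda)=k$: then one copy of $A_\lambda$ per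 basis class of $\mathrm{Ext}^1(A_\lambda,E)$ brings in exactly as many maps as the connecting homomorphism uses up.

Everything thus rests on the climb of Section 1, carried out with targets that are transfinite extensions of $A_\lambda$'s and $X$.

## 4. What goes wrong at $\omega$ over a field, over $k[[x]]$, and for unions

Suppose first that we drop the loop $x$ and use $A'_\kappa$ with $(A'_\kappa)_w=k^\kappa$ and $X'=(0,0,k)$. The climb works at every finite stage, and fails at $\omega$. Let $W\subseteq k^\omega$ be spanned by all $\delta_n$, all $\chi_n$ with $n\ge1$, and $\chi_\omega$. Elements of $W$ are eventually constant, so the indicator function of the even numbers is not in $W$, and there is a linear functional $\ell:k^\omega\to k$ which vanishes on $W$ and is $1$ on that function. Then $(0,0,\ell):A'_\omega\to X'$ is a nonzero homomorphism, since $\ell$ kills the images of $a,b,i,t$. Likewise $(0,0,\delta_0\ell):A'_\omega\to A'_2$ is a nonzero homomorphism. Orthogonality is lost: a functional on $k^\omega$ is not controlled by the coordinates.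

Over $R=k[x]$ there is hope, because elements of $R^\omega$ can be infinite sums with increasing powers of $x$, and such sums constrain a linear map. But the target matters. Let $\widehat R=k[[x]]$, and let $\ell:k^\omega\to k$ be linear, zero on $k^{(\omega)}$, with $\ell(1,1,\dots)=1$. For $c\in R^\omega$ let $c_{n,m}$ be the coefficient of $x^m$ in $c_n$, and put
$$h(c)=\sum_{m\ge0}\ell\big((c_{n,m})_n\big)x^m\in\widehat R .$$
This is $k$-linear, and multiplying $c$ by $x$ shifts the coefficients, so $h$ is $R$-linear. It vanishes on $R^{(\omega)}$, and $h(\chi_\omega)=1$. So targets that receive nonzero maps from $\widehat R$ have to be excluded.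

A third warning concerns the transfinite construction. The module $k[x,x^{-1}]$ is the union of the chain $x^{-n}R$ of copies of $R$, and $R$ will turn out to be a good target. But in $k[x,x^{-1}]$ the element $1$ is divisible by all powers of $x$. Unions of good modules may be bad; what we control are chains whose *successive quotients* are good.

**Definition (transfinite extension).** A transfinite extension of objects of a class $\mathcal D$ of modules is a module $N$ with a continuous increasing chain of submodules $(N_\nu)_{\nu\le\theta}$, $N_0=0$, $N_\theta=N$, with $N_{\nu+1}/N_\nu$ isomorphic to an object of $\mathcal D$ for all $\nu<\theta$. Continuous means $N_\nu=\bigcup_{\xi<\nu}N_\xi$ for limit $\nu$.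

For instance $k[x,x^{-1}]/k[x]$, with the chain $N_n=x^{-n}R/R$, is a transfinite extension of copies of $R/xR$ of length $\omega$. We use three immediate facts. Each $N_{\nu'}/N_\nu$ with $\nu\le\nu'$ is again a transfinite extension of objects of $\mathcal D$. For $0\ne y\in N$ the least $\nu$ with $y\in N_\nu$ is a successor. A direct sum of objects of $\mathcal D$ is a transfinite extension of objects of $\mathcal D$: well-order the index set.

## 5. Maps from $R^S/R^{(S)}$ into transfinite extensions

This section finds a class $\mathcal C$ of $R$-modules into which every map from $R^S$ is determined by its values on $R^{(S)}$, provided $|S|<\mathfrak m$, and which is closed under products and transfinite extensions.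

**Fact 4 (Ulam–Tarski).** If a set $S$ carries a nonprincipal countably complete ultrafilter $U$, there is a measurable cardinal $\le|S|$. Hence sets with $|S|<\mathfrak m$ carry no such ultrafilter.

*Proof.* Call sets outside $U$ null. Let $\lambda$ be the least cardinality of a partition of $S$ into null sets. Then $\lambda\le|S|$, because the partition into singletons qualifies, and $\lambda>\omega$ by countable completeness. Let $g:S\to\lambda$ be a map whose fibers form such a partition, and let $V=\{A\subseteq\lambda:g^{-1}(A)\in U\}$. This is an ultrafilter, nonprincipal because the fibers are null. It is $\lambda$-complete: otherwise, passing to complements and preimages, some $Y\in U$ is a union of fewer than $\lambda$ null sets. Making these disjoint and adding the null set $S\setminus Y$ gives a partition of $S$ into fewer than $\lambda$ null sets, after deleting empty pieces; a contradiction. So $\lambda$ is measurable. ∎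

**Definition ($\mathcal C_0$).** An $R$-module $N$ is *torsion-free* if $x$ acts injectively, and *reduced* if $\bigcap_nx^nN=0$. Let $\mathcal C_0$ be the class of torsion-free reduced $N$ with $\mathrm{Hom}_R(\widehat R,N)=0$.

For instance $\widehat R$ is torsion-free and reduced but not in $\mathcal C_0$, and $k[x,x^{-1}]$ is torsion-free but not reduced. Submodules of torsion-free reduced modules are torsion-free and reduced.

**Lemma 5.** $\mathcal C_0$ contains $R$ and is closed under products and transfinite extensions.

*Proof.* **Step 1, $R\in\mathcal C_0$, and products.** Clearly $R$ is torsion-free and reduced. Let $f:\widehat R\to R$ be $R$-linear. Since $1+x$ is a unit of $\widehat R$, each $f(c)$ lies in $(1+x)^nR$ for all $n$, so $f(c)=0$. Closure under products is clear from the definitions.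

From now on $N$ is a transfinite extension of modules in $\mathcal C_0$, with chain $(N_\nu)_{\nu\le\theta}$.

**Step 2, $N$ is torsion-free.** Let $y\ne0$, $xy=0$, and let $\nu+1$ be least with $y\in N_{\nu+1}$. Then $0\ne\bar y\in N_{\nu+1}/N_\nu$ and $x\bar y=0$, a contradiction. The same applies to all $N/N_\nu$.

**Step 3, $N$ is reduced.** Let $0\ne y=x^ny_n$ for all $n$, with $\nu+1$ least such that $y\in N_{\nu+1}$. Since $N/N_{\nu+1}$ is torsion-free, $y_n\in N_{\nu+1}$. So $0\ne\bar y\in\bigcap_nx^n(N_{\nu+1}/N_\nu)=0$, a contradiction. The same applies to all $N/N_\nu$.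

**Step 4, a map out of $\widehat R$ with a nonzero kernel element vanishes.** The purpose is to make any nonzero map from $\widehat R$ injective. Precisely: if $M$ is torsion-free and reduced, $g:\widehat R\to M$ is $R$-linear and $g(c)=0$ for some $c\ne0$, then $g=0$. Write $c=x^m\epsilon$ with $\epsilon$ a unit. As $x^mg(\epsilon)=0$, we get $g(\epsilon)=0$. For $d\in\widehat R$ and any $n$ write $\epsilon^{-1}d=q+x^nq'$ with $q\in R$, $q'\in\widehat R$. Then $g(d)=q\,g(\epsilon)+x^ng(\epsilon q')\in x^nM$. So $g(d)\in\bigcap_nx^nM=0$.

**Step 5, $\mathrm{Hom}(\widehat R,N)=0$.** Suppose $0\ne f:\widehat R\to N$. By Step 4, $f$ is injective. Let $\nu$ be least such that $f(c)\in N_\nu$ for some $c\ne0$, and fix such a $c$. As $f(c)\ne0$ and $\nu$ is the least index with $f(c)\in N_\nu$, we have $\nu=\nu_0+1$. The composite $\widehat R\to N/N_\nu$ kills $c$, and $N/N_\nu$ is torsion-free and reduced, so the composite is zero by Step 4 and $f(\widehat R)\subseteq N_\nu$. The map $\widehat R\to N_\nu/N_{\nu_0}$ is zero because the target is in $\mathcal C_0$. So $f(c)\in N_{\nu_0}$, contradicting minimality of $\nu$.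 ∎

The next lemma says that the map into $\widehat R$ of Section 4 shows the only obstruction for countable products.

**Lemma 6.** If $N\in\mathcal C_0$ and $h:R^\omega\to N$ is $R$-linear and vanishes on $R^{(\omega)}$, then $h=0$.

*Proof.* **Step 1, $h$ kills sequences with growing divisibility.** If $x^n\mid b_n$ for all $n$, then for each $m$ we may drop the first $m$ entries and get $h(b)=h\big((b_n)_{n\ge m}\big)\in x^mN$. So $h(b)=0$.

**Step 2, $h$ extends to a map from $\widehat R$ along a fixed sequence.** Let $a\in R^\omega$. For $c\in\widehat R$ let $c^{[n]}$ be the polynomial of degree $<n$ with $c\equiv c^{[n]}$ mod $x^n$; so $c^{[0]}=0$. Put $\psi(c)=h\big((c^{[n]}a_n)_n\big)$. It is additive. For $r\in R$ we have $(rc)^{[n]}-rc^{[n]}\in x^nR$, so $\psi(rc)=r\psi(c)$ by Step 1. Thus $\psi:\widehat R\to N$ is $R$-linear, hence $\psi=0$. Since $1^{[n]}=1$ for $n\ge1$ and $1^{[0]}=0$, we get $h(a)=h(a-a_0e_0)=\psi(1)=0$. ∎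

For uncountable $S$ and for unions of chains we need one more tool: an increasing countable chain of good kernels exhausting $R^\omega$ must swallow some $e_n$ in time.

**Lemma 7.** Let $H_0\subseteq H_1\subseteq\cdots$ be submodules of $R^\omega$ with union $R^\omega$ and all $R^\omega/H_n$ torsion-free and reduced. Then $e_n\in H_n$ for some $n$.

*Proof.* Otherwise, since $R^\omega/H_n$ is reduced, choose $d_n\ge1$ with $e_n\notin H_n+x^{d_n}R^\omega$, and put $m_0=0$, $m_{n+1}=m_n+d_n$. For $\varepsilon\in\{0,1\}^\omega$ let $y_\varepsilon=\sum_j\varepsilon_jx^{m_j}e_j\in R^\omega$. There are uncountably many $\varepsilon$ and countably many $H_l$, so for some $l$ uncountably many $\varepsilon$ have $y_\varepsilon\in H_l$. Among these there are $\varepsilon\ne\varepsilon'$ agreeing at all $j<l$, as there are only $2^l$ patterns. Let $p\ge l$ be the first difference. Subtracting, $\pm x^{m_p}e_p+x^{m_{p+1}}z\in H_l\subseteq H_p$ for some $z\in R^\omega$. As $R^\omega/H_p$ is torsion-free, we may cancel $x^{m_p}$: $\pm e_p+x^{d_p}z\in H_p$. This contradicts the choice of $d_p$. ∎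

**Lemma 8.** Let $|S|<\mathfrak m$, $N\in\mathcal C_0$, let $h:R^S\to N$ be $R$-linear and vanish on $R^{(S)}$, and let $\mathcal I=\{T\subseteq S:h|_{R^T}=0\}$. If there is no infinite sequence of pairwise disjoint subsets of $S$ outside $\mathcal I$, then $h=0$.

*Proof.* **Step 1, $\mathcal I$ is a $\sigma$-ideal containing the finite sets.** It is closed under subsets, and it contains the finite sets because $R^T\subseteq R^{(S)}$ for finite $T$. Let $T_n\in\mathcal I$ ($n<\omega$) be disjoint and $c\in R^{\bigcup T_n}$. The map $R^\omega\to N$, $z\mapsto h\big(\sum_nz_n\,c|_{T_n}\big)$, vanishes on $R^{(\omega)}$ because $h(c|_{T_n})=0$. By Lemma 6 it is zero, and $z=(1,1,\dots)$ gives $h(c)=0$. So $\mathcal I$ is closed under countable disjoint unions, hence under all countable unions: make the sets disjoint.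

**Step 2, if $h\ne0$, an ultrafilter appears.** Suppose $S\notin\mathcal I$. Some $T\notin\mathcal I$ is not a disjoint union of two sets outside $\mathcal I$; otherwise, splitting repeatedly $S=T_0\sqcup S_0$, $S_0=T_1\sqcup S_1$, and so on, with all pieces outside $\mathcal I$, we would get an infinite disjoint sequence $T_0,T_1,\dots$ outside $\mathcal I$. Let $U=\{T'\subseteq T:T'\notin\mathcal I\}$. For each $T'\subseteq T$ at least one of $T',T\setminus T'$ is outside $\mathcal I$, since $T\notin\mathcal I$, and not both are, by the choice of $T$. So $U$ is an ultrafilter on $T$ whose null sets are the subsets of $T$ in $\mathcal I$. It is countably complete by Step 1, and nonprincipal since finite sets are in $\mathcal I$. As $|T|\le|S|<\mathfrak m$, this contradicts Fact 4. So $S\in\mathcal I$, that is, $h=0$. ∎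

**Definition ($\mathcal C$).** Let $\mathcal C$ be the class of $N\in\mathcal C_0$ with $\mathrm{Hom}_R(R^S/R^{(S)},N)=0$ for all sets $S$ with $|S|<\mathfrak m$.

**Lemma 9.** $\mathcal C$ contains $R$ and is closed under products and transfinite extensions. In particular $R^S\in\mathcal C$ for every set $S$.

*Proof.* Products are clear from Lemma 5 and $\mathrm{Hom}(-,\prod N_j)=\prod\mathrm{Hom}(-,N_j)$.

**Step 1, $R\in\mathcal C$.** The purpose is to start the class; the tool is degree. Let $h:R^S\to R$ vanish on $R^{(S)}$, $|S|<\mathfrak m$. By Lemma 8 it suffices to refute the existence of disjoint $T_n\subseteq S$ and $a_n\in R^{T_n}$ with $p_n:=h(a_n)\ne0$ for all $n<\omega$. Put $m_0=0$, $m_{n+1}=m_n+\deg p_n+1$, so $m_n\ge n$, and $y_\varepsilon=h\big(\sum_n\varepsilon_nx^{m_n}a_n\big)\in R$ for $\varepsilon\in\{0,1\}^\omega$. For some $d<\omega$ uncountably many $\varepsilon$ have $\deg y_\varepsilon\le d$. Pick two of them, $\varepsilon\ne\varepsilon'$, agreeing at all $n\le d$, with first difference at $n>d$. Then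
$$y_\varepsilon-y_{\varepsilon'}=\pm x^{m_n}p_n+x^{m_{n+1}}r,\qquad r\in R.$$
This is divisible by $x^{m_n}$ and has degree $\le d<n\le m_n$, so it is $0$. Hence $p_n\in x^{\deg p_n+1}R$, contradicting $p_n\ne0$.

**Step 2, transfinite extensions: set-up and successor lengths.** Let $(N_\nu)_{\nu\le\theta}$ have factors in $\mathcal C$. By Lemma 5 all $N_\nu$ and all $N/N_\nu$ are in $\mathcal C_0$. We show $N\in\mathcal C$ by induction on $\theta$; so all $N_\nu$ with $\nu<\theta$ may be assumed to be in $\mathcal C$. The case $\theta=0$ is trivial. Let $h:R^S\to N$ vanish on $R^{(S)}$, $|S|<\mathfrak m$. If $\theta=\theta'+1$, the composite to $N/N_{\theta'}\in\mathcal C$ is $0$. So $h$ maps into $N_{\theta'}\in\mathcal C$, and $h=0$.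

**Step 3, limit lengths: choosing witnesses.** Let $\theta$ be a limit and $\mathcal I$ as in Lemma 8. If $\nu<\theta$ and $h(R^T)\subseteq N_\nu$, then $h|_{R^T}=0$, because $N_\nu\in\mathcal C$ and $|T|<\mathfrak m$. Hence
$$T\notin\mathcal I\ \Longrightarrow\ h(R^T)\not\subseteq N_\nu\ \text{ for all }\nu<\theta. \tag{4}$$
Suppose $T_n\notin\mathcal I$ ($n<\omega$) are pairwise disjoint. We choose $\nu_0<\nu_1<\cdots<\theta$, elements $a_n\in R^{T_n}$ with $h(a_n)\notin N_{\nu_n}$, and an ordinal $\delta\leq\theta$ with $\delta=\sup\nu_n$ and $h(a_n)\in N_\delta$ for all $n$.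

- If $\mathrm{cf}\,\theta=\omega$, let $(\nu_n)$ be increasing and cofinal in $\theta$, choose $a_n$ by (4), and put $\delta=\theta$.
- If $\mathrm{cf}\,\theta>\omega$, start with $\nu_0=0$. Given $\nu_n$, choose $a_n$ by (4). Since $N=\bigcup_{\nu<\theta}N_\nu$, we can then choose $\nu_{n+1}<\theta$ with $\nu_{n+1}>\nu_n$ and $h(a_n)\in N_{\nu_{n+1}}$. Put $\delta=\sup\nu_n$, which is $<\theta$.

**Step 4, limit lengths: contradiction with Lemma 7.** Let $\varphi:R^\omega\to N$, $\varphi(z)=h\big(\sum_nz_na_n\big)$, so $\varphi(e_n)=h(a_n)$. We claim $\varphi(R^\omega)\subseteq N_\delta$. This is trivial if $\delta=\theta$. Otherwise the composite $R^\omega\to N/N_\delta\in\mathcal C_0$ vanishes on $R^{(\omega)}$, since all $h(a_n)\in N_\delta$, and so is zero by Lemma 6. By continuity $N_\delta=\bigcup_nN_{\nu_n}$. So the submodules $H_n=\varphi^{-1}(N_{\nu_n})$ form an increasing chain with union $R^\omega$. The quotients $R^\omega/H_n\hookrightarrow N/N_{\nu_n}$ are torsion-free and reduced, and $e_n\notin H_n$ for all $n$. This contradicts Lemma 7. So no such sequence $(T_n)$ exists, and $h=0$ by Lemma 8.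 ∎

## 6. Rigidity and smallness of the $A_\kappa$

From here to the end of Section 8, all indices $\kappa,\lambda$ of objects $A_\kappa$ are ordinals with $2\le\kappa<\mathfrak m$. Note that an ordinal $\alpha<\mathfrak m$ has $|\alpha|<\mathfrak m$.

**Definition ($\mathcal F$).** Let $\mathcal F$ be the class of $\Lambda$-modules $N$ with $t:N_u\to N_w$ injective and $N_w\in\mathcal C$.

**$\mathcal F$ is closed under transfinite extensions,** hence under direct sums. Let $N$ have a chain $(N_\nu)$ with factors in $\mathcal F$. Then $N_w\in\mathcal C$ by Lemma 9. If $0\ne y\in N_u$, $t(y)=0$, and $\nu+1$ is least with $y\in(N_{\nu+1})_u$, then $0\ne\bar y\in(N_{\nu+1}/N_\nu)_u$ and $t(\bar y)=0$, a contradiction.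

**$X$ and $A_\kappa$ belong to $\mathcal F$.** For $X$ this is clear, since $X_u=0$ and $X_w=R$. For $A_\kappa$ we have $R^\kappa\in\mathcal C$, and $t$ is injective because the $\chi_\alpha$, $1\le\alpha<\kappa$, are linearly independent over $k$: in $\sum_jc_j\chi_{\alpha_j}$ with $\alpha_1<\dots<\alpha_n$, the coordinate at $\alpha_{n-1}$ (at $0$ if $n=1$) is $c_n$.

The next lemma is the transfinite climb in its basic form. It says that $A_\kappa$, though huge, is controlled by the single vector $v$ as far as maps into $\mathcal F$ are concerned.

**Lemma 10.** If $N\in\mathcal F$ and $f:A_\kappa\to N$ satisfies $f(v)=0$, then $f=0$. In particular $\mathrm{Hom}(A_\kappa,X)=0$.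

*Proof.* We have $f(\delta_0)=f(a(v))=0$. Let $1\le\alpha<\kappa$ and suppose $f(e_\beta)=0$ for $1\le\beta<\alpha$. Then $f(\delta_\beta)=if(e_\beta)=0$ for such $\beta$, so $f_w$ vanishes on $R^{(\alpha)}$. As $N_w\in\mathcal C$ and $|\alpha|<\mathfrak m$, it vanishes on $R^\alpha$. So $tf(e_\alpha)=f(\chi_\alpha)=0$, and $f(e_\alpha)=0$ because $t$ is injective on $N_u$. By induction $f_u=0$. Then $f_w$ vanishes on all $\delta_\beta$, $\beta<\kappa$, hence on $R^{(\kappa)}$, hence on $R^\kappa$. The last statement holds because $X_v=0$. ∎

**Lemma 11.** $\mathrm{Hom}(A_\kappa,A_\lambda)=0$ for $\kappa\ne\lambda$, and $\mathrm{End}(A_\kappa)=k$.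

*Proof.* Let $f:A_\kappa\to A_\lambda$, $f(v)=cv$ with $c\in k$.

**Step 1, carry the scalar $c$ up to the smaller of the two heights.** We claim that $f(e_\alpha)=ce_\alpha$ for $1\le\alpha<\min(\kappa,\lambda)$, and that for every $\alpha\le\min(\kappa,\lambda)$ the restriction $f_w|_{R^\alpha}$ is $c$ times the inclusion $R^\alpha\subseteq R^\lambda$. Use induction on $\alpha$. We have $f(\delta_0)=c\,a(v)=c\delta_0$, and $f(\delta_\beta)=if(e_\beta)=c\delta_\beta$ for $1\le\beta<\alpha$. So $f_w|_{R^\alpha}$ minus $c$ times the inclusion vanishes on $R^{(\alpha)}$, hence is zero as $R^\lambda\in\mathcal C$ and $|\alpha|<\mathfrak m$. If $1\le\alpha<\min(\kappa,\lambda)$, then $tf(e_\alpha)=f(\chi_\alpha)=c\chi_\alpha=t(ce_\alpha)$, so $f(e_\alpha)=ce_\alpha$.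

**Step 2, compare the heights.** There are three cases.

- $\kappa>\lambda$. Then $e_\lambda\in(A_\kappa)_u$, and $tf(e_\lambda)=f(\chi_\lambda)=c\chi_\lambda$, which in $R^\lambda$ is the constant function $c$. Every element of $t((A_\lambda)_u)$ is a finite combination of $\chi_\gamma$, $1\le\gamma<\lambda$; it is $0$, or it vanishes at the coordinate given by the largest $\gamma$ occurring. Hence $c=0$, and $f=0$ by Lemma 10.
- $\kappa<\lambda$. Then $c\chi_\kappa=f(\chi_\kappa)=f(b(v))=b(cv)=c\chi_\lambda$ in $R^\lambda$. At the coordinate $\kappa<\lambda$ this says $0=c$, and $f=0$ by Lemma 10.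
- $\kappa=\lambda$. By the claim, $f=c\cdot\mathrm{id}$. ∎

**Lemma 12 (smallness).** Let $N=\bigcup_{\xi<\theta}N_\xi$ be the union of an increasing chain of submodules, $\theta$ a nonzero limit ordinal, with $N/N_\xi\in\mathcal F$ for all $\xi<\theta$. Then every $f:A_\kappa\to N$ has image in some $N_\xi$. Moreover $\mathrm{Hom}(A_\kappa,\bigoplus_jA_{\lambda_j})=\bigoplus_j\mathrm{Hom}(A_\kappa,A_{\lambda_j})$.

*Proof.* The single element $f(v)$ lies in some $N_\xi$. The map $A_\kappa\to N/N_\xi\in\mathcal F$ kills $v$, so is $0$ by Lemma 10. For the second statement, $f(v)$ lies in a finite subsum, and the quotient by it is a direct sum of modules $A_{\lambda_j}$, hence in $\mathcal F$. By Lemma 10 the image of $f$ lies in that finite subsum. ∎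

For a set $J$ of indices let $\mathrm{Add}_J$ be the class of direct sums of modules $A_\lambda$ with $\lambda\in J$, repetitions allowed. Then $\mathrm{Add}_J\subseteq\mathcal F$.

**Lemma 13.** If $N$ is a transfinite extension of modules in $\mathrm{Add}_J$ and $\kappa\notin J$, then $\mathrm{Hom}(A_\kappa,N)=0$.

*Proof.* Let $f:A_\kappa\to N$ and let $\nu$ be least with $f(A_\kappa)\subseteq N_\nu$. All $N_\nu/N_\xi$ with $\xi<\nu$ are transfinite extensions of modules in $\mathrm{Add}_J$, so lie in $\mathcal F$. If $\nu$ were a nonzero limit, Lemma 12 would put the image of $f$ in an earlier $N_\xi$, contradicting minimality. If $\nu=\nu_0+1$, the map $A_\kappa\to N_\nu/N_{\nu_0}$ is zero by Lemmas 12 and 11, as $\kappa\notin J$, again contradicting minimality. So $\nu=0$ and $f=0$. ∎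

## 7. Killing $\mathrm{Ext}^1(A_\lambda,-)$ without creating homomorphisms

We now prove Proposition 3. Let $J$ be a set of ordinals in $[2,\mathfrak m)$.

**Step 1, the tower.** We build modules $E^\alpha$ that kill more and more extension classes from the $A_\lambda$, $\lambda\in J$. Put $E^0=X$. Given $E^\alpha$, let $H_\lambda=\mathrm{Ext}^1(A_\lambda,E^\alpha)$ for $\lambda\in J$. We have
$$\mathrm{Ext}^1\Big(\bigoplus_{\lambda\in J}A_\lambda\otimes_kH_\lambda,\;E^\alpha\Big)=\prod_{\lambda\in J}\mathrm{Hom}_k\big(H_\lambda,\mathrm{Ext}^1(A_\lambda,E^\alpha)\big),$$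
since $A_\lambda\otimes_kH_\lambda$ is a direct sum of $\dim_k H_\lambda$ copies of $A_\lambda$. Let
$$0\to E^\alpha\to E^{\alpha+1}\to\bigoplus_{\lambda\in J}A_\lambda\otimes_kH_\lambda\to0 \tag{5}$$
be an extension with class $(\mathrm{id}_{H_\lambda})_\lambda$. At limits take unions. For $\beta\le\alpha$, the quotient $E^\alpha/E^\beta$ is a transfinite extension of modules in $\mathrm{Add}_J$, so it lies in $\mathcal F$.

**Step 2, no homomorphisms appear.** We claim that $\mathrm{Hom}(A_\lambda,E^\alpha)=0$ for all $\lambda\in J$ and all $\alpha$, and prove it by induction on $\alpha$. For $\alpha=0$ this is Lemma 10. At a limit $\alpha$, Lemma 12 applies because $E^\alpha/E^\beta\in\mathcal F$ for $\beta<\alpha$; a map $A_\lambda\to E^\alpha$ lands in some $E^\beta$, $\beta<\alpha$, and is zero by induction. At a successor use the exact sequence obtained from (5):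
$$0=\mathrm{Hom}(A_\lambda,E^\alpha)\to\mathrm{Hom}(A_\lambda,E^{\alpha+1})\to\mathrm{Hom}\Big(A_\lambda,\bigoplus_{\lambda'\in J}A_{\lambda'}\otimes H_{\lambda'}\Big)\xrightarrow{\ \partial\ }\mathrm{Ext}^1(A_\lambda,E^\alpha)\to\mathrm{Ext}^1(A_\lambda,E^{\alpha+1}).$$
By Lemmas 11 and 12 the third term is $H_\lambda$, with $h\in H_\lambda$ corresponding to $g_h:y\mapsto y\otimes h$. Up to sign, $\partial(g_h)$ is the pullback of the extension (5) along $g_h$, and by the choice of its class this is $h$. So $\partial$ is an isomorphism. Its injectivity gives $\mathrm{Hom}(A_\lambda,E^{\alpha+1})=0$. Its surjectivity gives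
$$\mathrm{Ext}^1(A_\lambda,E^\alpha)\to\mathrm{Ext}^1(A_\lambda,E^{\alpha+1})\ \text{ is zero for all }\lambda\in J\text{ and all }\alpha. \tag{6}$$

**Step 3, stop at a regular cardinal, where all extension classes are dead.** Let $\rho$ be an uncountable regular cardinal greater than $\dim_kA_\lambda$ for all $\lambda\in J$; it exists because $J$ is a set. Put $E_J=E^\rho$. Let $\lambda\in J$ and let $0\to P_1\to P_0\to A_\lambda\to0$ be the resolution (2). By Lemma 1, $P_1$ is generated by fewer than $\rho$ elements. A class in $\mathrm{Ext}^1(A_\lambda,E^\rho)$ is represented by a homomorphism $g:P_1\to E^\rho$, and it is zero if and only if $g$ extends to $P_0$. As $\rho$ is regular and $E^\rho=\bigcup_{\alpha<\rho}E^\alpha$, we have $g(P_1)\subseteq E^\alpha$ for some $\alpha<\rho$. So $g$ represents a class in $\mathrm{Ext}^1(A_\lambda,E^\alpha)$. By (6) its image in $\mathrm{Ext}^1(A_\lambda,E^{\alpha+1})$ is zero, so $g$ extends to a homomorphism $P_0\to E^{\alpha+1}\subseteq E^\rho$. Hence $\mathrm{Ext}^1(A_\lambda,E_J)=0$. Together with $\mathrm{Hom}(A_\lambda,E_J)=0$ from Step 2 with $\alpha=\rho$, and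 $\mathrm{Ext}^{\ge2}=0$, this is part (1).

**Step 4, classes from other $A_\kappa$ survive.** Let $\kappa\notin J$, $2\le\kappa<\mathfrak m$. The module $E_J/X$ is a transfinite extension of modules in $\mathrm{Add}_J$, so $\mathrm{Hom}(A_\kappa,E_J/X)=0$ by Lemma 13. The exact sequence
$$\mathrm{Hom}(A_\kappa,E_J/X)\to\mathrm{Ext}^1(A_\kappa,X)\to\mathrm{Ext}^1(A_\kappa,E_J)$$
gives part (2). This proves Proposition 3, and with it Theorem A is completely proved. $\blacksquare$

## 8. The subcategories $\mathcal L_I$: distinctness, and coreflections for sets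

**Proof of B(i) and C(i).** The purpose is to show $A_\kappa\notin\mathcal L_I$ when $\kappa\notin I$. Let $I\ne I'$; in C(i) both are contained in $[2,\mathfrak m)$, and in B there is no restriction because $\mathfrak m=\infty$. By symmetry we may take $\kappa\in I'\setminus I$. Then $A_\kappa\in\mathcal L_{I'}$. For every $\mu$, the module $E=E_{I\cap\mu}$ satisfies $\mathrm{RHom}(A_\lambda,E)=0$ for $\lambda\in I\cap\mu$, but $\mathrm{Ext}^1(A_\kappa,E)\ne0$ by Proposition 3(2) and Lemma 2. So no $\mu$ satisfies (1) for $C=A_\kappa$, that is, $A_\kappa\notin\mathcal L_I$. Hence $\mathcal L_I\ne\mathcal L_{I'}$. $\blacksquare$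

**Proof of B(ii), $I$ a proper class.** The argument for Theorem A applies with three changes. Suppose $\varepsilon:C\to X[1]$ with $C\in\mathcal L_I$ is such that every map from an object of $\mathcal L_I$ to $X[1]$ factors through $\varepsilon$. Choose $\mu$ as in (1) for $C$ and put $J=I\cap\mu$, $E=E_J$. Then $\mathrm{RHom}(C,E)=0$, so $C\to X[1]\to E[1]$ is zero. As $I$ is a proper class, there is $\kappa\in I$ with $\kappa\ge\mu$, so $\kappa\notin J$ and $A_\kappa\in\mathcal L_I$. A nonzero $f\in\mathrm{Hom}(A_\kappa,X[1])$ factors through $\varepsilon$, hence becomes zero in $\mathrm{Ext}^1(A_\kappa,E)$, contradicting Proposition 3(2).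

**Proof of B(ii), $I$ a set.** Here a coreflection is built by hand. Let $\mathcal E=\{E':\mathrm{RHom}(A_\lambda,E')=0\ \text{for all }\lambda\in I\}$.

**Step 1, describe $\mathcal L_I$ by one class of test objects.** Since a witness in (1) may be enlarged, we may take $\mu>\sup I$ for every $C$. So $\mathcal L_I$ consists of the $C$ with $\mathrm{RHom}(C,E')=0$ for all $E'\in\mathcal E$.

**Step 2, replace the $A_\lambda$ by one complex of projectives.** Let $G$ be the direct sum over $\lambda\in I$ of the two-term complexes $P_1\to P_0$ from (2) for $A_\lambda$. It is a bounded complex of projectives isomorphic to $\bigoplus_{\lambda\in I}A_\lambda$ in $D(\Lambda)$. So $E'\in\mathcal E$ if and only if the complex $\mathrm{Hom}^\bullet(G,E')$ is acyclic, that is, if every chain map $G[n]\to E'$, $n\in\mathbb Z$, is null-homotopic.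

**Step 3, map a given complex $Y$ into $\mathcal E$.** Put $E^0=Y$. Let $E^{\alpha+1}$ be the mapping cone of the evaluation map $\bigoplus_{(n,f)}G[n]\to E^\alpha$, the sum over all $n\in\mathbb Z$ and all chain maps $f:G[n]\to E^\alpha$. Take unions at limits. Let $\rho$ be a regular uncountable cardinal larger than the number of generators of the terms of $G$. Every chain map $G[n]\to E^\rho$ has image in some $E^\alpha$, $\alpha<\rho$, and becomes null-homotopic in $E^{\alpha+1}$, because it factors through the evaluation map followed by the inclusion into its cone. So $E^\rho\in\mathcal E$.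

**Step 4, the quotient $D=E^\rho/Y$ is seen as trivial by acyclic complexes and by $\mathcal E$.** The complex $D$ is the union of the continuous chain $D_\alpha=E^\alpha/Y$, $D_0=0$, whose successive quotients are direct sums of shifts of $G$ and so have projective terms. Let $E'$ be in $\mathcal E$ or acyclic. Then $\mathrm{Hom}^\bullet(G,E')$ is acyclic, in the second case because $G$ is a bounded complex of projectives. Since $D_\alpha\subseteq D_{\alpha+1}$ is degreewise split, the map $\mathrm{Hom}^\bullet(D_{\alpha+1},E')\to\mathrm{Hom}^\bullet(D_\alpha,E')$ is surjective, with kernel $\mathrm{Hom}^\bullet(D_{\alpha+1}/D_\alpha,E')$, a product of shifts of $\mathrm{Hom}^\bullet(G,E')$ and hence acyclic. At limits, $\mathrm{Hom}^\bullet(D_\alpha,E')=\varprojlim_{\beta<\alpha}\mathrm{Hom}^\bullet(D_\beta,E')$.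

Let $z\in\mathrm{Hom}^\bullet(D,E')$ be a cocycle. We construct compatible primitives $y_\alpha$ of $z|_{D_\alpha}$ by transfinite recursion, starting with $y_0=0$. At $\alpha+1$, lift $y_\alpha$ arbitrarily to $\tilde y\in\mathrm{Hom}^\bullet(D_{\alpha+1},E')$. Then $z|_{D_{\alpha+1}}-d\tilde y$ is a cocycle that restricts to $0$ on $D_\alpha$, so it lies in the acyclic kernel and equals $dk'$ for some $k'$ in the kernel; put $y_{\alpha+1}=\tilde y+k'$. At limits take the limit. At $\alpha=\rho$ we get a primitive of $z$. So $\mathrm{Hom}^\bullet(D,E')$ is acyclic.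

**Step 5, read off the coreflection.** The case of acyclic $E'$ shows that $\mathrm{Hom}^\bullet(D,-)$ computes $\mathrm{RHom}(D,-)$. The case $E'\in\mathcal E$ then shows $\mathrm{RHom}(D,E')=0$ for all $E'\in\mathcal E$, so $D\in\mathcal L_I$ by Step 1. In the triangle $D[-1]\to Y\to E^\rho\to D$ we have $D[-1]\in\mathcal L_I$, and $\mathrm{RHom}(C,E^\rho)=0$ for all $C\in\mathcal L_I$. So $\mathrm{Hom}(C,D[-1])\to\mathrm{Hom}(C,Y)$ is bijective for $C\in\mathcal L_I$, and $D[-1]\to Y$ is a coreflection of $Y$. As $Y$ was arbitrary, $\mathcal L_I$ is coreflective. $\blacksquare$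

## 9. A nonzero map $A_\kappa\to X$ from two ultrafilters on $\mathfrak m$

We prove C(ii). Suppose $\mathfrak m$ exists and $|k|<\mathfrak m$, and let $\kappa\ge2$ be any ordinal. If $\kappa<\mathfrak m$, then $\mathrm{Hom}(A_\kappa,X)=0$ by Lemma 10. Let $\kappa\ge\mathfrak m$. We have to produce a nonzero map.

**Step 1, two ultrafilters that differ on a set $T$.** Let $U$ be a nonprincipal $\mathfrak m$-complete ultrafilter on $\mathfrak m$. Choose $T\in U$ with $|T|=|\mathfrak m\setminus T|=\mathfrak m$: split $\mathfrak m$ into two parts of size $\mathfrak m$ and take the one in $U$. Let $U'$ be the image of $U$ under a permutation of $\mathfrak m$ exchanging $T$ and $\mathfrak m\setminus T$. It is nonprincipal and $\mathfrak m$-complete, and $\mathfrak m\setminus T\in U'$, so $T\notin U'$.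

**Step 2, each ultrafilter gives an $R$-linear map $R^{\mathfrak m}\to R$.** Since $\mathfrak m$ is uncountable and $|k|<\mathfrak m$, we have $|R|<\mathfrak m$. So the fibers of any $c\in R^{\mathfrak m}$ partition $\mathfrak m$ into fewer than $\mathfrak m$ sets, and one of them is in $U$. Let $\varphi_U(c)\in R$ be the corresponding constant value. This is $R$-linear: two functions are simultaneously constant on the intersection of two members of $U$. Define $\varphi_{U'}$ likewise.

**Step 3, the difference is a morphism.** Put $f_v=0$, $f_u=0$ and
$$f_w(c)=\varphi_U(c|_{\mathfrak m})-\varphi_{U'}(c|_{\mathfrak m}),\qquad c\in R^\kappa .$$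
Commuting with the arrows $a,b,i,t$ means that $f_w$ kills $\delta_0$, $\chi_\kappa$, and all $\delta_\alpha,\chi_\alpha$ with $1\le\alpha<\kappa$. Sets of size $<\mathfrak m$ lie in neither ultrafilter, because they are unions of fewer than $\mathfrak m$ singletons. So $f_w(\delta_\alpha)=0$ for all $\alpha<\kappa$, and $f_w(\chi_\alpha)=0-0$ for $\alpha<\mathfrak m$. For $\mathfrak m\le\alpha\le\kappa$ the restriction of $\chi_\alpha$ to $\mathfrak m$ is constant $1$, so $f_w(\chi_\alpha)=1-1=0$. Hence $f:A_\kappa\to X$ is a morphism. It is not zero, since $f_w(\chi_T)=1-0\ne0$. $\blacksquare$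

Theorem C(ii) shows only that the orthogonality $\mathrm{Hom}(A_\kappa,X)=0$ on which the proof runs fails from $\mathfrak m$ on. It is not claimed that non-coreflectivity of $\mathcal L$ is equivalent to the absence of measurable cardinals.
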